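# Rational approximation of $|x|^\alpha$ off the diagonal: the exponent $\min(1,\sqrt c\,)$

## 1. A circle of radius about $M^{-2}$ around the origin

A rational function $p/q$ in lowest terms has, at $\infty$, a pole of order $\deg p-\deg q$ when this number is positive. For instance $x^3/(x+1)$ has one finite pole, at $-1$, and a pole of order $2$ at $\infty$. "Real" means "with real coefficients". A pole of order "at most $M$" at $\infty$ means $\deg p-\deg q\le M$. We write $\Pi_n$ for the real polynomials of degree at most $n$ and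
$$R_{mn}=\{p/q:\ p\in\Pi_m,\ q\in\Pi_n,\ q\not\equiv0\},\qquad m,n\in\mathbb N=\{0,1,2,\dots\}.$$

Take a real rational function $R$, bounded on $[0,1]$, with few finite poles (at most $d$) and a pole of large order (at most $M$) at $\infty$. The whole talk turns on one operation. Fix a small $\kappa$ and look at the circle
$$\Gamma=\Big\{z:\ \Big|\frac{z-a}{z-1}\Big|=\kappa\Big\},$$
where $a\ge0$ is zero or tiny and $\kappa$ is of size $M^{-2}$; this is a circle around the origin of radius about $\kappa$. Keep the principal parts of $R$ at the poles inside $\Gamma$. What remains is analytic inside $\Gamma$; replace it by its Taylor polynomial at $0$ of degree $k-1$. The result $S$ has a denominator of degree at most $d$ and a numerator of degree at most $d+k-1$. The large order $M$ at infinity has gone, and well inside $\Gamma$ the function $S$ is very close to $R$.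

**Lemma 1.** Let $M\ge1$ and $d\ge0$ be integers and $0\le a\le\frac1{256M^2}$. Let $R\not\equiv0$ be a real rational function with $|R|\le B_0$ on $[a,1]$, with at most $d$ poles in $\mathbb C$ (with multiplicity) and a pole of order at most $M$ at $\infty$. Let $0<\delta\le\frac1{128M^2}$ and let $k\ge1$ be an integer. Then there is a real rational $S\in R_{d+k-1,d}$ such that $R-S$ is analytic in $|z|\le\delta$ and
$$|R(z)-S(z)|\le 40\,B_0\,e^{5d}(64M^2\delta)^k\qquad(|z|\le\delta). \tag{1}$$

The proof is in Section 4. Two examples show what the lemma says.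

**Example 1 (no finite poles).** Let $T_M$ be the Chebyshev polynomial and $R(x)=T_M(1-2x)$, so $|R|\le1$ on $[0,1]$. On all of $[0,1]$ this $R$ cannot be approximated with error less than $1$ by a polynomial $S$ of degree less than $M$: $R$ takes the values $\pm1$ alternately at $M+1$ points, so $S$ would have alternating signs there, hence $M$ zeros, hence $S\equiv0$; but then the error is $1$. With $x=\sin^2\theta$ we have $R(x)=\cos(2M\theta)$, so the first zero of $R$ is at $\sin^2(\pi/4M)$, which is of size $M^{-2}$. Lemma 1 with $a=d=0$ says that far below this scale things are simple: the Taylor polynomial of degree $k-1$ has error at most $40(64M^2\delta)^k$ on $|z|\le\delta$, whatever $M$ is.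

**Example 2 (one finite pole).** Let $R(x)=h/(x+h)$ with $h>0$, so $|R|\le1$ on $[0,1]$. If $-h$ lies inside $\Gamma$, then $R$ is its own principal part and $S=R$. If $-h$ lies outside, $S$ is a Taylor polynomial of $R$. When $-h$ is near $\Gamma$ itself, neither choice of side is comfortable; we shall see that $\Gamma$ can be moved away.

Here is what the lemma is for. It shows that a rational function with $m$ and $n$ very different is, near $0$, almost one with $m=n$. The function $x^\beta$ is hard to approximate exactly near $0$, so a lower bound for the error of balanced approximation near $0$ becomes a lower bound for unbalanced approximation on $[0,1]$.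

## 2. Best approximation of $|x|^\alpha$ along ray sequences

For $\alpha>0$ put
$$E_{mn}=E_{mn}(|x|^\alpha,[-1,1]):=\inf_{r\in R_{mn}}\ \sup_{x\in[-1,1]}\big||x|^\alpha-r(x)\big| ,$$
and more generally write $E_{mn}(f,I)$ for the same quantity with a function $f$ on an interval $I$.

**Definition.** A ray sequence $N_c\subseteq\mathbb N^2$ with numerator-denominator ratio $c\in(0,\infty)$ is an infinite sequence of index pairs $(m,n)$ with $m+n\to\infty$ and $m/n\to c$.

For example $(2j,j)$, $j\ge1$, is a ray sequence with $c=2$. Along any ray sequence both $m$ and $n$ tend to infinity. How fast does $E_{mn}$ decrease along it? If $\alpha\in2\mathbb N$, then $|x|^\alpha$ is a polynomial and there is nothing to ask. The starting point is the following theorem from "Ray Sequences Of Best Rational Approximants For $|x|^\alpha$", which we quote.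

**Theorem 1.1 (quoted).** Let $\alpha>0$ and let $N_c$ be a ray sequence with ratio $c\in(0,\infty)$. For any constants $\underline c<\min(1,\sqrt c\,)$ and $\overline c>\max(1,\sqrt c\,)$,
$$\left|\sin\left(\tfrac\pi2\alpha\right)\right|e^{-\pi\overline c\sqrt{\alpha n}}\le E_{mn}(|x|^\alpha,[-1,1])\le e^{-\pi\underline c\sqrt{\alpha n}} \tag{2}$$
for $(m,n)\in N_c$ and $m+n$ sufficiently large.

If $c\ne1$, then $\underline c<\overline c$, and (2) leaves a gap in the exponent. The problem is to decide whether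
$$\lim_{(m,n)\in N_c}\frac{-1}{\pi\sqrt{\alpha n}}\log E_{mn}(|x|^\alpha,[-1,1]) \tag{3}$$
exists, and to find it.

**Theorem A.** For $\alpha>0$, $\alpha\notin2\mathbb N$, and every ray sequence $N_c$ with $c\in(0,\infty)$, the limit (3) exists and equals
$$\min(1,\sqrt c\,).$$
It does not depend on $\alpha$. Equivalently, $\log E_{mn}=-(1+o(1))\,\pi\sqrt{\alpha\min(m,n)}$ along $N_c$.

So the surplus degree in the larger of $m,n$ does not change the exponent at first order. A stronger statement covers all index pairs.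

**Theorem B.** Let $\alpha>0$, $\alpha\notin2\mathbb N$. As $\max(m,n)\to\infty$, with no restriction on $m/n$,
$$\log\frac1{E_{mn}}=(1+o(1))\Big(\pi\sqrt{\alpha\min(m,n)}+\alpha\log\max(m,n)\Big). \tag{4}$$
Quantitatively, with $\Lambda=\sqrt{\min(m,n)}+\log\max(m,n)$ and $\max(m,n)$ large,
$$-C\log\Lambda\ \le\ \log\frac1{E_{mn}}-\Big(\pi\sqrt{\alpha\min(m,n)}+\alpha\log\max(m,n)\Big)\ \le\ C\sqrt\Lambda, \tag{5}$$
where $C$ depends only on $\alpha$.

**Corollary.** Along any sequence with $\min(m,n)\ge1$, $\max(m,n)\to\infty$ and $\log\max(m,n)/\sqrt{\min(m,n)}\to\lambda\in[0,\infty]$,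
$$\frac{-\log E_{mn}}{\pi\sqrt{\alpha\min(m,n)}}\longrightarrow1+\frac{\sqrt\alpha}\pi\lambda .$$
Hence $-\log E_{mn}\sim\pi\sqrt{\alpha\min(m,n)}$ if and only if $\log\max(m,n)=o(\sqrt{\min(m,n)})$. In particular, if $m/n\to0$, then (3) equals $0$. If $m/n\to\infty$ and $n\ge1$, then (3) equals $1+\frac{\sqrt\alpha}\pi\lim\frac{\log m}{\sqrt n}$ whenever the last limit exists.

Theorem A will use only Theorem 1.1. Theorem B also uses Stahl's theorem (H. Stahl, *Best uniform rational approximation of $x^\alpha$ on $[0,1]$*, Acta Math. 190 (2003), 241–306):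
$$\lim_{N\to\infty}e^{2\pi\sqrt{\beta N}}E_{NN}(x^\beta,[0,1])=4^{1+\beta}|\sin\pi\beta|\qquad(\beta>0). \tag{6}$$
The remaining ingredients are textbook facts: existence and uniqueness of best real rational approximants, the maximum principle, and Bernstein's theorem on polynomial approximation of analytic functions.

**Notation.** From here on $\alpha\notin2\mathbb N$ and $\beta=\alpha/2\in(0,\infty)\setminus\mathbb N$; $\log$ is natural, and $C,C_1,\dots$ are positive constants depending only on $\alpha$, with $C$ allowed to change from line to line. We put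
$$e_{mn}=E_{mn}(x^\beta,[0,1]),\quad F(N)=\log\frac1{e_{NN}},\quad \mu=\min(m,n),\quad M=\max(m,n),\quad L=\sqrt\mu+\log M ,$$
the last for $M\ge1$. Since $0\in R_{mn}$, always $e_{mn}\le1$.

## 3. From $|x|^\alpha$ to $x^\beta$, small cases, and what inclusion of classes gives

**The substitution $x\mapsto x^2$.** This removes the symmetry and puts the singularity at an endpoint. We claim
$$E_{mn}(|x|^\alpha,[-1,1])=e_{\lfloor m/2\rfloor,\lfloor n/2\rfloor}. \tag{7}$$
For "$\le$": if $r\in R_{\lfloor m/2\rfloor,\lfloor n/2\rfloor}$, then $r(x^2)\in R_{mn}$, and it approximates $|x|^\alpha=(x^2)^\beta$ on $[-1,1]$ exactly as well as $r$ approximates $x^\beta$ on $[0,1]$. For "$\ge$": let $r=p/q$, in lowest terms, be the unique best approximant of $|x|^\alpha$ in $R_{mn}$. Then $r(-x)$ is also best, so $r(-x)=r(x)$. As $p,q$ are coprime, $p(-x)=\epsilon p(x)$ and $q(-x)=\epsilon q(x)$ with a constant $\epsilon$, and comparing leading coefficients of $q$ gives $\epsilon=\pm1$. Since $r$ is bounded on $[-1,1]$,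 $q(0)\ne0$, so $\epsilon=1$. Thus $p(x)=\tilde p(x^2)$, $q(x)=\tilde q(x^2)$ with $\deg\tilde p\le\lfloor m/2\rfloor$, $\deg\tilde q\le\lfloor n/2\rfloor$, and $\tilde p/\tilde q$ approximates $x^\beta$ on $[0,1]$ with error $E_{mn}$.

**Small cases with $\alpha=1$, $\beta=\frac12$.** First, $e_{00}=\frac12$ (the constant $\frac12$). Next, $x+\frac18$ approximates $\sqrt x$ with $x+\frac18-\sqrt x$ equal to $\frac18,-\frac18,\frac18$ at $0,\frac14,1$, and these are the extreme values. A linear function that did better would differ from $x+\frac18$ by a nonzero linear function with two sign changes, which is impossible. So $e_{10}=\frac18$, and by (7) $E_{20}=E_{21}=E_{30}=E_{31}=\frac18$ for $|x|$.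

The most unbalanced case, $n=0$ and $m\ge1$, can be bounded below by hand. Let $p\in\Pi_m$ with $|p-\sqrt x|\le\varepsilon$ on $[0,1]$. On $[0,\frac14]$ the polynomial $p(4x)-2p(x)$ is bounded by $3\varepsilon$, because $\sqrt{4x}-2\sqrt x=0$. By Markov's inequality on an interval of length $\frac14$, its derivative $4p'(4x)-2p'(x)$ is bounded there by $8m^2\cdot3\varepsilon=24m^2\varepsilon$. So $|p'(4x)|\le\frac12|p'(x)|+6m^2\varepsilon$ for $x\in[0,\frac14]$; taking the supremum, $\sup_{[0,1]}|p'|\le12m^2\varepsilon$. On the other hand, if $\varepsilon\le\frac14$, put $h=16\varepsilon^2\le1$; then $p(h)-p(0)\ge\sqrt h-2\varepsilon=2\varepsilon$, so $p'\ge\frac{2\varepsilon}{h}=\frac1{8\varepsilon}$ somewhere (here $\varepsilon>0$, as $\sqrt x$ is not a polynomial). Hence $\frac1{8\varepsilon}\le12m^2\varepsilon$, that is $\varepsilon\ge\frac1{\sqrt{96}\,m}$; if $\varepsilon>\frac14$ this is trivially true. So $e_{m0}\ge\frac1{10m}$. Compare Theorem B: with $\min(m,n)=0$ the main term $\alpha\log\max(m,n)$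 is all there is. Again the scale $x\approx m^{-2}$ decides the matter.

**The diagonal.** Apply Theorem 1.1 with $c=1$ to the pairs $(2N,2N)$. Here $\sin(\frac\pi2\alpha)\ne0$, and $\underline c<1<\overline c$ are arbitrary. Since $E_{2N,2N}=e_{NN}$ and $\pi\sqrt{\alpha\cdot2N}=2\pi\sqrt{\beta N}$,
$$F(N)=(1+o(1))\,2\pi\sqrt{\beta N}\qquad(N\to\infty). \tag{8}$$
The function $x^\beta$ does not coincide with a rational function on $[0,1]$: a rational function that is not identically zero behaves like a constant times $x^j$ with $j\in\mathbb Z$ at $0$, and $\beta\notin\mathbb Z$. As best approximants exist, $e_{NN}>0$ and $F(N)<\infty$. Together with (8),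
$$0\le F(N)\le C(1+\sqrt N)\qquad(N\ge0). \tag{9}$$
Stahl's theorem (6), where $\sin\pi\beta\ne0$, sharpens this to
$$F(N)=2\pi\sqrt{\beta N}+O(1)\qquad(N\ge0). \tag{10}$$
Finally, putting $x=\delta y$ shows that
$$E_{NN}(x^\beta,[0,\delta])=\delta^\beta e_{NN}. \tag{11}$$

**What inclusion gives.** The first thing to try for a ray sequence is $R_{\mu\mu}\subseteq R_{mn}\subseteq R_{MM}$, that is,
$$e_{MM}\le e_{mn}\le e_{\mu\mu}.$$
With (8) and (7) this places $-\log E_{mn}/(\pi\sqrt{\alpha n})$ between $\min(1,\sqrt c\,)+o(1)$ and $\max(1,\sqrt c\,)+o(1)$, because $\min(m,n)/n\to\min(1,c)$ and $\max(m,n)/n\to\max(1,c)$. This is exactly the gap in (2). The left inequality is the wasteful one: passing from $R_{mn}$ to $R_{MM}$ when $m>n$ forgets that the surplus $m-n$ poles all sit at infinity and cannot move to $0$. So we want to remove the surplus from an approximant $r\in R_{mn}$, making it nearly of type $(\mu,\mu)$. On all of $[0,1]$ this fails, by Example 1. On $[0,\delta]$ with $\delta$ well below $M^{-2}$,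 Lemma 1 does it, and by (11) shrinking the interval costs only the factor $\delta^\beta$, whose logarithm is about $-2\beta\log M$: negligible against $\sqrt\mu$ along a ray.

## 4. The Green function of $\hat{\mathbb C}\setminus[a,1]$ and the proof of Lemma 1

**Recall.** The Green function $g(\cdot,w)$ of a domain $D$ with pole $w\in D$ is positive and harmonic in $D\setminus\{w\}$ and tends to $0$ at every boundary point. Moreover $g(z,w)+\log|z-w|$ is bounded near $w$ (for $w=\infty$: $g(z,\infty)-\log|z|$ is bounded near $\infty$). For the half-plane $\{\operatorname{Re}\zeta>0\}$ it is $\log\left|\frac{\zeta+\overline\omega}{\zeta-\omega}\right|$: numerator and denominator have equal modulus for $\zeta\in i\mathbb R$, and the quotient tends to $1$ as $\zeta\to\infty$. Green functions are carried over by conformal maps.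

**Step 1: Green function of the slit sphere.** This step bounds $g$ by a function of moduli only, so that it can be controlled on whole circles. Let $D=\hat{\mathbb C}\setminus[a,1]$. The map $z\mapsto\frac{z-a}{z-1}$ sends $[a,1]$ to $[-\infty,0]$, so $\zeta(z)=\sqrt{(z-a)/(z-1)}$ (principal root) maps $D$ conformally onto $\{\operatorname{Re}\zeta>0\}$, with $\zeta(\infty)=1$. Hence
$$g(z,w)=\log\left|\frac{\zeta(z)+\overline{\zeta(w)}}{\zeta(z)-\zeta(w)}\right|\le\log\left|\frac{t+s}{t-s}\right|,\qquad t=|\zeta(z)|,\quad s=|\zeta(w)|. \tag{12}$$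

**Step 2: a bound for $R$ off the interval.** The purpose is to see how much each pole can let $R$ grow. As $R$ is bounded on $[a,1]$, all finite poles $p_j$ of $R$ (listed with multiplicity, at most $d$ of them) lie in $D$. Consider
$$v(z)=\log|R(z)|-\sum_jg(z,p_j)-Mg(z,\infty).$$
Near each $p_j$ the logarithmic singularities cancel, so $v$ is bounded there and extends harmonically. At $\infty$ the order of the pole is at most $M$, so $v$ is either harmonic at $\infty$ or tends to $-\infty$ there; at zeros of $R$ it is $-\infty$. So $v$ is subharmonic in $D$. At the boundary $[a,1]$ its upper limits are at most $\log B_0$. By the maximum principle,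
$$|R(z)|\le B_0\exp\Big(\sum_jg(z,p_j)+Mg(z,\infty)\Big)\qquad(z\in D). \tag{13}$$

**Step 3: choosing the circle.** A finite pole may lie very near a given circle, which makes $g(z,p_j)$ large there; we average over circles to avoid this. For $s>0$, substituting $\tau=\log s+v$,
$$\int_{-\infty}^\infty\log\left|\frac{e^\tau+s}{e^\tau-s}\right|d\tau=2\int_0^\infty\log\frac{1+e^{-v}}{1-e^{-v}}\,dv=4\sum_{j\text{ odd}}\frac1j\int_0^\infty e^{-jv}\,dv=4\sum_{j\text{ odd}}\frac1{j^2}=\frac{\pi^2}2<5 .$$
Put $s_j=|\zeta(p_j)|\in(0,\infty)$. The integral of $\sum_j\log\left|\frac{e^\tau+s_j}{e^\tau-s_j}\right|$ over the interval $\log\frac1{2eM}\le\tau\le\log\frac1{2M}$, of length $1$, is at most $5d$. So some $t=e^\tau$ in it makes the sum at most $5d$. Put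
$$\kappa=t^2\in\Big[\frac1{4e^2M^2},\frac1{4M^2}\Big],\qquad \Gamma=\Big\{\Big|\frac{z-a}{z-1}\Big|=\kappa\Big\}=\{|\zeta|=\sqrt\kappa\}.$$
By (12), $\sum_jg(z,p_j)\le5d$ on $\Gamma\cap D$, and no pole is on $\Gamma$ (it would have $s_j=t$ and make the sum infinite; on $[a,1]$ there are no poles at all).

**Step 4: the pole at infinity costs a constant.** Here the scale $M^{-2}$ enters. By (12) with $s=1$ and $\sqrt\kappa\le\frac1{2M}\le\frac12$, on $\Gamma\cap D$
$$g(z,\infty)\le\log\frac{1+\sqrt\kappa}{1-\sqrt\kappa}=2\sum_{j\text{ odd}}\frac{\kappa^{j/2}}j\le\frac{2\sqrt\kappa}{1-\kappa}\le3\sqrt\kappa\le\frac3{2M}.$$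
So $Mg(z,\infty)\le\frac32$, and (13) gives $|R|\le B:=B_0e^{5d+3/2}$ on $\Gamma\cap D$. At the point where $\Gamma$ crosses $[a,1]$, $|R|\le B_0\le B$ directly. Thus $|R|\le B$ on all of $\Gamma$.

**Step 5: the position of $\Gamma$.** We need $\Gamma$ at distance comparable to $\kappa$ from $0$. We have $\kappa\le\frac14$; also $\kappa\ge\frac1{32M^2}$, because $e^2<8$; so $a\le\frac1{256M^2}\le\frac\kappa8\le\frac1{32}$. Write $z=a+v\in\Gamma$; then $|v|=\kappa|v-(1-a)|$. Hence $|v|\le\kappa(|v|+1)$ and $|v|\ge\kappa(1-a-|v|)$, that is,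
$$|v|\le\frac\kappa{1-\kappa}\le\frac43\kappa,\qquad|v|\ge\frac{\kappa(1-a)}{1+\kappa}\ge\frac{31/32}{5/4}\,\kappa=0.775\,\kappa .$$
As $a\le\kappa/8$, we get $\kappa/2<|z|\le2\kappa$ on $\Gamma$. Since $\kappa\ne1$, $\Gamma$ is a circle, symmetric about $\mathbb R$; lying in $|z|\le2\kappa$ it has length at most $4\pi\kappa$. Its inside is $\{|(z-a)/(z-1)|<\kappa\}$, since at $\infty$ the quotient is $1>\kappa$. The disc $|z|\le\kappa/2$ contains $a$, which is inside $\Gamma$, and does not meet $\Gamma$; so it lies inside $\Gamma$.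

**Step 6: definition of $S$ and the estimate.** We now cut off poles and truncate. Let $S_1$ be the sum of the principal parts of $R$ at its poles inside $\Gamma$. By symmetry of $\Gamma$ it is real; it vanishes at $\infty$ and has at most $d$ poles. The function $R-S_1$ is analytic inside and on $\Gamma$. For $z$ inside $\Gamma$,
$$\oint_\Gamma\frac{S_1(\xi)}{\xi-z}\,d\xi=0,$$
because $S_1$ is analytic on and outside $\Gamma$ and the integrand is $O(|\xi|^{-2})$ at $\infty$, so the contour can be pushed to $\infty$. Therefore, for $|z|<\kappa/2$, Cauchy's formula for $R-S_1$ reads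
$$(R-S_1)(z)=\frac1{2\pi i}\oint_\Gamma\frac{R(\xi)}{\xi-z}\,d\xi=\sum_{j\ge0}c_jz^j,\qquad c_j=\frac1{2\pi i}\oint_\Gamma\frac{R(\xi)}{\xi^{j+1}}\,d\xi,$$
and
$$|c_j|\le\frac{4\pi\kappa}{2\pi}\,B\Big(\frac2\kappa\Big)^{j+1}=4B\Big(\frac2\kappa\Big)^j .$$
The $c_j$ are real, being Taylor coefficients of a real function. Put $S=S_1+\sum_{j<k}c_jz^j$. Over the denominator of $S_1$, of degree at most $d$, its numerator has degree at most $d+k-1$; so $S\in R_{d+k-1,d}$. Since $\kappa\ge\frac1{32M^2}$, we have $\frac{2\delta}\kappa\le64M^2\delta\le\frac12$, so $\delta\le\kappa/4$; thus $R-S=\sum_{j\ge k}c_jz^j$ is analytic in $|z|\le\delta$ and there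
$$|R-S|\le4B\sum_{j\ge k}\Big(\frac{2\delta}\kappa\Big)^j\le8B\Big(\frac{2\delta}\kappa\Big)^k\le8e^{3/2}B_0e^{5d}(64M^2\delta)^k .$$
As $8e^{3/2}<40$, this is (1). $\square$

Note that poles of $R$ in $[0,a)$ are allowed: they lie inside $\Gamma$, and $S$ takes them over. This matters in the next section.

## 5. A lower bound for $e_{mn}$ by comparison with the diagonal on $[0,\delta]$

Suppose $n\le m$ and let $r$ be the best approximant, $\varepsilon=e_{mn}$. Lemma 1 with $a=0$, $d=\mu$, $B_0=2$ gives $S$ of type $(N,N)$ with $N=\mu+k$, and by (11)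
$$\delta^\beta e_{NN}\le\varepsilon+80\,e^{5\mu}(64M^2\delta)^k. \tag{14}$$
How should $\delta$ and $k$ be chosen? With $64M^2\delta=q$ fixed, the last term is below $\frac12\delta^\beta e_{NN}\le\frac12$ only if $k>5\mu/\log(1/q)$. Then $N\ge(1+5/\log(1/q))\mu$, and $F(N)$ exceeds $2\pi\sqrt{\beta\mu}$ by a fixed factor: the constant in the exponent is wrong. The way out is to take $\delta$ smaller by a factor $e^{-\eta L}$ with small $\eta$. This costs only $\beta\eta L$ in the logarithm. Since $L\ge\sqrt\mu$, already $k\approx\sqrt\mu/\eta$, which is much less than $\mu$, gives $e^{-\eta Lk}$ strong enough to beat $e^{5\mu}$.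

If $m<n$, then $r$ itself may have $n$ finite poles, and Lemma 1 with $d=n$ is useless. But $1/r$ has at most $m=\mu$ finite poles and a pole of order at most $n$ at infinity. The trouble is that $1/r$ need not be bounded near $0$, where $x^\beta$ is small and $r$ may vanish. It is bounded on $[a,1]$ once $a^\beta$ exceeds $2\varepsilon$, and this is why Lemma 1 was stated for $[a,1]$ with its conclusion on a whole disc around $0$.

**Proposition 2.** There are $A,C_0\ge1$ depending only on $\beta$ such that, for all $m,n$ with $M\ge1$, all $\eta\in(0,1]$ with $L\ge C_0/\eta$, and $k:=\lceil A(1+\sqrt\mu)/\eta\rceil$,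
$$\log\frac1{e_{mn}}\le2\beta\log M+F(\mu+k)+\beta\eta L+C . \tag{15}$$

**Setting.** Put $\varepsilon=e_{mn}\le1$ and let $r\in R_{mn}$ be the best approximant of $x^\beta$ on $[0,1]$ in lowest terms, so $|r|\le2$ on $[0,1]$. Put
$$\delta=\frac{e^{-\eta L}}{256M^2},\qquad N=\mu+k,\qquad X=\delta^\beta e_{NN}\in(0,1].$$
Then $\delta\le\frac1{128M^2}$ and $64M^2\delta\le e^{-\eta L}$.

**Claim.** If
$$e^{5\mu-\eta Lk}\le\frac{X^2}{5120}, \tag{16}$$
then $\varepsilon\ge X/4$.

**Step 1: the case $n\le m$.** This is the plan in (14). If $r\equiv0$ take $S=0$. Otherwise apply Lemma 1 with $R=r$, $a=0$, $B_0=2$, $d=n=\mu$: $r$ has at most $n$ finite poles and a pole of order at most $m=M$ at $\infty$. We get $S\in R_{\mu+k-1,\mu}\subseteq R_{NN}$ with $|r-S|\le80e^{5\mu-\eta Lk}\le\frac{X^2}{64}\le\frac X2$ on $[0,\delta]$. Therefore $X=E_{NN}(x^\beta,[0,\delta])\le\varepsilon+\frac X2$, that is, $\varepsilon\ge\frac X2$.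

**Step 2: the case $m<n$.** Here we work with $1/r$ and argue by contradiction. Suppose $\varepsilon<\varepsilon':=X/4$ and let
$$a=(2\varepsilon')^{1/\beta}=(X/2)^{1/\beta}\le\delta\le\frac1{256M^2},$$
where we used $X\le\delta^\beta$. On $[a,1]$ we have $x^\beta\ge2\varepsilon'$, so $r\ge x^\beta-\varepsilon'\ge\frac12x^\beta\ge\varepsilon'$ and $|1/r|\le1/\varepsilon'=4/X$. The function $R=1/r$ has at most $m=\mu$ finite poles and a pole of order at most $n=M$ at $\infty$. Lemma 1 with $B_0=4/X$, $d=\mu$ yields $S\in R_{\mu+k-1,\mu}$ with $1/r-S$ analytic in $|z|\le\delta$ and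
$$\left|\frac1r-S\right|\le\theta:=\frac{160}X\,e^{5\mu-\eta Lk}\le\frac X{32}\qquad(|z|\le\delta).$$
On $[0,\delta]$ away from the zeros of $r$, $|r|\le2$ gives $|1/r|\ge\frac12$, so $|S|\ge\frac12-\frac1{32}\ge\frac14$ and
$$\left|\frac1S-r\right|=\frac{|r|}{|S|}\left|\frac1r-S\right|\le8\theta\le\frac X4 .$$
At a zero of $r$ in $[0,\delta]$, $1/r$ has a pole and $1/r-S$ is analytic, so $S$ has a pole and $1/S$ vanishes there; the inequality holds there too. Since $1/S\in R_{\mu,\mu+k-1}\subseteq R_{NN}$,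
$$X\le\sup_{[0,\delta]}\left|x^\beta-\frac1S\right|\le\varepsilon+\frac X4<\frac X2 ,$$
which contradicts $X>0$. This proves the claim.

**Step 3: condition (16) holds.** It remains to choose $A$ and $C_0$. By (9), $F(N)\le C(1+\sqrt\mu+\sqrt k)$, and
$$\log\frac1X=\beta\log(256M^2)+\beta\eta L+F(N).$$
For $L\ge1$, each of $1,\log M,\sqrt\mu,\eta L$ is at most $L$; so there is $C_1$, depending only on $\beta$ and not on $A$ or $\eta$, with
$$5\mu+2\log\frac1X+\log5120\le5\mu+C_1L+C_1\sqrt k. \tag{17}$$
Put $A=10+2C_1$. Since $\eta k\ge A(1+\sqrt\mu)$ and $L\ge\sqrt\mu$,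
$$\eta Lk\ge AL(1+\sqrt\mu)\ge A(L+\mu),\qquad\text{so}\qquad\tfrac12\eta Lk\ge5\mu+C_1L .$$
If moreover $\eta L\ge2C_1$, then $\frac12\eta Lk\ge C_1k\ge C_1\sqrt k$. Adding, $\eta Lk$ is at least the right side of (17), which is (16). Both $L\ge1$ and $\eta L\ge2C_1$ hold if $L\ge C_0/\eta$ with $C_0=\max(1,2C_1)$.

**Step 4: conclusion.** The claim gives
$$\log\frac1\varepsilon\le\log4+\log\frac1X=\log4+\beta\log256+2\beta\log M+\beta\eta L+F(\mu+k),$$
which is (15). $\square$

**Corollary 3.** As $M\to\infty$, $\displaystyle\log\frac1{e_{mn}}\le(1+o(1))\big(2\pi\sqrt{\beta\mu}+2\beta\log M\big)$.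

**Proof.** We let $M\to\infty$ with $\eta$ fixed and then $\eta\to0$. Note $L\ge\log M\to\infty$, so Proposition 2 applies for each fixed $\eta\in(0,1]$ once $M$ is large. Fix also $\tau\in(0,1]$. By (8), and $\sqrt{\mu+k}\le\sqrt\mu+\sqrt k$,
$$F(\mu+k)\le(1+\tau)\,2\pi\sqrt\beta\,(\sqrt\mu+\sqrt k)+C_\tau .$$
Here $\sqrt k\le C_\eta(1+\mu^{1/4})\le C_\eta(1+\sqrt L)=o(L)$. Inserting this in (15) and using $\sqrt\mu\le L$,
$$\limsup_{M\to\infty}\frac{\log(1/e_{mn})-2\beta\log M-2\pi\sqrt{\beta\mu}}L\le\beta\eta+2\pi\sqrt\beta\,\tau .$$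
The left side does not depend on $\eta,\tau$; let both tend to $0$. The limsup is at most $0$, and $L\le C(2\pi\sqrt{\beta\mu}+2\beta\log M)$ turns this into the assertion. $\square$

## 6. The limit along a ray

**Proof of Theorem A.** Let $(m,n)\in N_c$; then $m,n\to\infty$. Put $m'=\lfloor m/2\rfloor$, $n'=\lfloor n/2\rfloor$. As $m'/n'\to c\in(0,\infty)$, $\log\max(m',n')=o\big(\sqrt{\min(m',n')}\big)$. By (7) and Corollary 3,
$$-\log E_{mn}=-\log e_{m'n'}\le(1+o(1))\,2\pi\sqrt{\beta\min(m',n')} .$$
Now $\min(m',n')=(1+o(1))\frac12\min(m,n)$ and $2\pi\sqrt{\beta/2}=\pi\sqrt\alpha$, and $\min(m,n)/n\to\min(1,c)$. So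
$$-\log E_{mn}\le(1+o(1))\,\pi\sqrt{\alpha\min(m,n)}=(1+o(1))\min(1,\sqrt c\,)\,\pi\sqrt{\alpha n},$$
and the limsup in (3) is at most $\min(1,\sqrt c\,)$. By the upper estimate in (2), the liminf is at least every $\underline c<\min(1,\sqrt c\,)$. Hence the limit exists and equals $\min(1,\sqrt c\,)$. Multiplying by $\pi\sqrt{\alpha n}$ gives the equivalent form. $\blacksquare$

## 7. Trading surplus degree for a factor $M^{-2\beta}$

For Theorem B we need approximants that realize the term $2\beta\log M$ in Corollary 3. The idea is a change of variable: for $\delta\in(0,1]$ put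
$$u=\frac x{x+\delta},\qquad1-u=\frac\delta{x+\delta},\qquad x^\beta=(x+\delta)^\beta u^\beta. \tag{18}$$
Now $(x+\delta)^\beta$ is analytic near $[0,1]$, and a polynomial of degree about $M$ approximates it well as long as $\sqrt\delta$ is a large multiple of $L/M$; the factor $u^\beta$ is left to a balanced rational function of degree $\mu$. If we simply take for $u^\beta$ its best approximant in $R_{\mu\mu}$, the bound we get is $(x+\delta)^\beta e_{\mu\mu}$, which at $x=1$ shows no gain. We want an error of order $e_{\mu\mu}(1-u)^b$ with $b>\beta$. Then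
$$(x+\delta)^\beta(1-u)^b=(x+\delta)^{\beta-b}\delta^b\le\delta^\beta \tag{19}$$
uniformly on $[0,1]$, a gain of $\delta^\beta\approx M^{-2\beta}$ up to powers of $L$.

**Bernstein's theorem.** For $\sigma>1$ let $\mathcal E_\sigma$ be the image of $|w|=\sigma$ under $z=(2+w+1/w)/4$. It is an ellipse with foci $0,1$ and leftmost point $-(\sigma-1)^2/(4\sigma)$. If $f$ is analytic on the closed region bounded by $\mathcal E_\sigma$ and real on $[0,1]$, then for each integer $D\ge0$ there is $P\in\Pi_D$ with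
$$|f-P|\le\frac{2\max_{\mathcal E_\sigma}|f|}{(\sigma-1)\sigma^D}\quad\text{on }[0,1]. \tag{20}$$

Fix an integer $b>\beta$.

**Lemma 4.** There is $N_0$ such that for $N\ge N_0$ there exist $R_N\in R_{NN}$ and $\varepsilon_N\le1$ with
$$|u^\beta-R_N(u)|\le\varepsilon_N(1-u)^b\quad(0\le u\le1),\qquad\varepsilon_N\le CN^{b/2}e^{-2\pi\sqrt{\beta N}} .$$

**Step 1: divide out the Taylor polynomial at $1$.** The function whose approximation yields the factor $(1-u)^b$ is
$$G(u)=\frac{u^\beta-T(u)}{(1-u)^b},$$
where $T$ is the Taylor polynomial of degree $b-1$ of $u^\beta$ at $u=1$. $G$ is analytic in $\mathbb C\setminus(-\infty,0]$, bounded near $0$, and continuous up to the cut from both sides. The jump (upper minus lower value) of $u^\beta$ at $-t$ is $t^\beta(e^{i\pi\beta}-e^{-i\pi\beta})=2i\sin(\pi\beta)t^\beta$; that of $G$ is $2i\sin(\pi\beta)t^\beta w(t)$ with $w(t)=(1+t)^{-b}$.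

**Step 2: integral formulas.** They will show that $G$ is a polynomial multiple of $u^\beta$ plus functions that polynomials approximate fast. Let $f$ be $u^\beta$ or $G$, with values $f_+,f_-$ on the upper and lower side of the cut. Apply Cauchy's formula in $\{|z|<2\}\setminus(-2,0]$ at $u\in(0,1]$: the boundary is the circle, then the upper side of the cut from $-2$ to $0$, then the lower side back. With $z=-t$, $dz=-dt$, the two sides contribute
$$\frac1{2\pi i}\int_0^2\frac{-(f_+(-t)-f_-(-t))}{t+u}\,dt .$$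
With $\gamma=-\frac{\sin\pi\beta}\pi$, splitting the cut at $-\frac12$, we get for $0<u\le1$
$$u^\beta=\gamma\int_0^{1/2}\frac{t^\beta\,dt}{t+u}+\psi_0(u),\qquad G(u)=\gamma\int_0^{1/2}\frac{t^\beta w(t)\,dt}{t+u}+\psi_1(u). \tag{21}$$
Here $\psi_i$ collects the integral over $|z|=2$ and the one over $t\in[\frac12,2]$; so $\psi_i$ is analytic in $\{|u|<2\}\setminus(-2,-\frac12]$. It is real on $[0,1]$, and (21) extends to $u=0$ by continuity, because $\int_0^{1/2}t^{\beta-1}dt<\infty$. The closed region bounded by $\mathcal E_2$ lies in $\{\operatorname{Re}z\ge-\frac18,\ |z|\le\frac98\}$, where $\psi_i$ is analytic. By (20), for each $k\ge1$ there are $P_0,P_1\in\Pi_k$ with $|\psi_i-P_i|\le C2^{-k}$ on $[0,1]$.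

**Step 3: pull the weight out of the integral.** This relates $G$ to $u^\beta$. Let
$$w_k(t)=\sum_{j\le k}\binom{j+b-1}j(-t)^j$$
be the truncated series of $w$. On $[0,\frac12]$, $|w-w_k|\le\sum_{j>k}\binom{j+b-1}j2^{-j}\le C(2/3)^k$. On $[0,1]$, $0\le w_k(-u)=\sum_{j\le k}\binom{j+b-1}ju^j\le C(k+1)^b$. Since $t^j-(-u)^j$ is divisible by $t+u$, we can write $w_k(t)=w_k(-u)+(t+u)K(t,u)$ with a real polynomial $K$ of degree at most $k-1$ in $u$. Insert this in (21), with $\int_0^{1/2}\frac{t^\beta}{t+u}\,dt\le\int_0^{1/2}t^{\beta-1}\,dt<\infty$ controlling the error from $w-w_k$: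
$$G(u)=w_k(-u)\big(u^\beta-\psi_0(u)\big)+P_2(u)+\psi_1(u)+O\big((2/3)^k\big), \tag{22}$$
uniformly on $[0,1]$, where $P_2(u)=\gamma\int_0^{1/2}t^\beta K(t,u)\,dt\in\Pi_{k-1}$.

**Step 4: definition of $R_N$.** We replace each piece of (22) by an approximant. Let $k=\lceil20\sqrt{\beta N}\,\rceil$ and $N_1=N-2k-b$, which is at least $1$ for large $N$. Let $\rho$ be the best approximant of $u^\beta$ in $R_{N_1N_1}$, and put
$$R_N=T+(1-u)^b\big[w_k(-u)(\rho-P_0)+P_2+P_1\big].$$
The denominator is that of $\rho$; the largest numerator degree comes from $(1-u)^bw_k(-u)P_0$ and is at most $b+2k+N_1=N$. So $R_N\in R_{NN}$. By (22),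
$$u^\beta-R_N=(1-u)^b\Big[w_k(-u)(u^\beta-\rho)-w_k(-u)(\psi_0-P_0)+(\psi_1-P_1)+O\big((2/3)^k\big)\Big],$$
so the inequality of the lemma holds with
$$\varepsilon_N=C(k+1)^b\big(e_{N_1N_1}+(2/3)^k+2^{-k}\big).$$
Now $20\log\frac32>2\pi$, so $2^{-k}\le(2/3)^k\le e^{-2\pi\sqrt{\beta N}}$. Also $\sqrt N-\sqrt{N_1}=\frac{2k+b}{\sqrt N+\sqrt{N_1}}=O(1)$, so by (10) $e_{N_1N_1}\le Ce^{-2\pi\sqrt{\beta N_1}}\le Ce^{-2\pi\sqrt{\beta N}}$. With $(k+1)^b\le CN^{b/2}$ this gives the bound for $\varepsilon_N$; it tends to $0$, so it is at most $1$ for $N\ge N_0$. $\square$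

**Proposition 5.** For $M$ large, $\displaystyle\log\frac1{e_{mn}}\ge2\pi\sqrt{\beta\mu}+2\beta\log M-C\log L$.

**Step 1: the case $M<4\mu$.** Here there is not enough surplus to matter. By inclusion and (10), $e_{mn}\le e_{\mu\mu}\le Ce^{-2\pi\sqrt{\beta\mu}}$, and $\log M\le\log(4\mu)\le\log4+2\log L\le C\log L$ for $M$ large.

From now on $M\ge4\mu$. Put $\sqrt\delta=HL/M$ with a constant $H=H(\beta)\ge1$ to be chosen. Since $L\le\frac12\sqrt M+\log M$, $\delta\le1$ for $M$ large. Let $u=u(x)$ be as in (18), so $u\in[0,1)$ for $x\in[0,1]$.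

**Step 2: polynomials for the analytic factor.** We show that the factors $(x+\delta)^{\pm\beta}$ cost almost nothing. Let $\sigma=1+\sqrt\delta\le2$. The closed region bounded by $\mathcal E_\sigma$ lies in $\{\operatorname{Re}z\ge-\frac\delta4,\ |z|\le2\}$, so there $\frac34\delta\le|z+\delta|\le3$ and $\operatorname{Re}(z+\delta)>0$. Hence $(z+\delta)^{\pm\beta}$, also when multiplied by a fixed polynomial in $\frac\delta{z+\delta}$, is analytic there and bounded by $C\delta^{-\beta}$. By (20) and $\log(1+t)\ge\frac t2$ on $[0,1]$, for every integer $D\ge\frac34M$ such a function is approximated on $[0,1]$ by an element of $\Pi_D$ with error at most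
$$C\delta^{-\beta-1/2}e^{-D\sqrt\delta/2}\le CM^{2\beta+1}e^{-3HL/8}\le Ce^{(2\beta+1)L-3HL/8}\le\omega:=e^{-HL/4}. \tag{23}$$
Here $\delta^{-1/2}=M/(HL)\le M$ and $\log M\le L$ were used, and $H$ is taken so large that $\frac{HL}8\ge(2\beta+1)L+\log C$ for $L\ge1$; this $C$ does not depend on $H$. We take $H$ so large that also
$$\frac{HL}4\ge2\pi\sqrt{\beta\mu}+2\beta\log M,\qquad\text{so}\qquad\omega\le M^{-2\beta}e^{-2\pi\sqrt{\beta\mu}}. \tag{24}$$
For $M$ large, $\omega\le2^{-\beta-1}$.

**Step 3: the case $M\ge4\mu$, $\mu\ge N_0$.** We combine Lemma 4 and Step 2. Let $D=M-\mu\ge\frac34M$. As $u(x)$ is a Möbius map, $R_\mu(u(x))$ is a rational function of $x$ in $R_{\mu\mu}$; and $|R_\mu(u)|\le1+\varepsilon_\mu\le2$. By (18), Lemma 4 and (19),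
$$\big|x^\beta-(x+\delta)^\beta R_\mu(u)\big|\le\varepsilon_\mu(x+\delta)^{\beta-b}\delta^b\le\varepsilon_\mu\delta^\beta .$$

If $m\ge n$, choose $P\in\Pi_{m-n}$ with $|P-(x+\delta)^\beta|\le\omega$ and $r=P\cdot R_\mu(u)\in R_{mn}$; its error is at most $\varepsilon_\mu\delta^\beta+2\omega$.

If $n>m$, choose $Q\in\Pi_{n-m}$ with $|Q-(x+\delta)^{-\beta}|\le\omega$. As $x+\delta\le2$, $(x+\delta)^{-\beta}\ge2^{-\beta}$, so $Q\ge2^{-\beta-1}$ and
$$\Big|\frac1Q-(x+\delta)^\beta\Big|=\frac{(x+\delta)^\beta}Q\,\big|(x+\delta)^{-\beta}-Q\big|\le2^{2\beta+1}\omega .$$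
With $r=R_\mu(u)/Q\in R_{mn}$ the error is at most $\varepsilon_\mu\delta^\beta+C\omega$.

In both cases, by Lemma 4, (24), and $\sqrt\mu\le L$,
$$e_{mn}\le C\mu^{b/2}e^{-2\pi\sqrt{\beta\mu}}\Big(\frac{HL}M\Big)^{2\beta}+C\omega\le CL^{2\beta+b}M^{-2\beta}e^{-2\pi\sqrt{\beta\mu}} .$$
Taking logarithms gives the proposition in this case.

**Step 4: the case $M\ge4\mu$, $\mu<N_0$.** Lemma 4 is not available for small $\mu$, but then no exponential gain is needed and Taylor polynomials suffice. Let $T,\tilde T$ be the Taylor polynomials of degree $b-1$ at $u=1$ of $u^\beta,u^{-\beta}$. Here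
$$\tilde T(u)=\sum_{j<b}\frac{\beta(\beta+1)\cdots(\beta+j-1)}{j!}(1-u)^j\ge1\quad\text{on }[0,1].$$
We claim
$$|u^\beta-T(u)|\le C(1-u)^b,\qquad\Big|u^\beta-\frac1{\tilde T(u)}\Big|\le C(1-u)^b\qquad(0\le u\le1).$$
On $[\frac12,1]$ this is Taylor's theorem, using $u^\beta-1/\tilde T=u^\beta(\tilde T-u^{-\beta})/\tilde T$ for the second; on $[0,\frac12]$ the left sides are bounded and $(1-u)^b\ge2^{-b}$.

If $m\ge n$, note that $T(u)$ is a polynomial in $1-u=\frac\delta{x+\delta}$. By Step 2 there is $P\in\Pi_m\subseteq R_{mn}$ within $\omega$ of $(x+\delta)^\beta T(u)$. By (19), $|x^\beta-P|\le C(x+\delta)^\beta(1-u)^b+\omega\le C\delta^\beta+\omega$.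

If $n>m$, let $f=(x+\delta)^{-\beta}\tilde T(u)\ge2^{-\beta}$ and choose $Q\in\Pi_n$ within $\omega$ of $f$; so $Q\ge2^{-\beta-1}$ and $1/Q\in R_{mn}$. By (19),
$$\Big|x^\beta-\frac1f\Big|=(x+\delta)^\beta\Big|u^\beta-\frac1{\tilde T(u)}\Big|\le C\delta^\beta,\qquad\Big|\frac1f-\frac1Q\Big|=\frac{|Q-f|}{fQ}\le2^{2\beta+1}\omega .$$

So $e_{mn}\le C\delta^\beta+C\omega\le CL^{2\beta}M^{-2\beta}$. Since $\sqrt\mu\le\sqrt{N_0}$, the term $2\pi\sqrt{\beta\mu}$ is bounded, and the proposition follows. $\square$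

## 8. All index pairs: Theorem B and its Corollary

**Step 1: a quantitative form of the lower bound for $e_{mn}$.** We optimize $\eta$ in Proposition 2. Take $\eta=L^{-1/2}$; the condition $L\ge C_0/\eta$ becomes $L\ge C_0^2$, true for $M$ large. By (10), $F(\mu+k)\le2\pi\sqrt{\beta(\mu+k)}+C$, where $k=\lceil A(1+\sqrt\mu)\sqrt L\,\rceil$. If $\mu\ge1$, then $k\le C\sqrt\mu\,\sqrt L$ and $\sqrt{\mu+k}-\sqrt\mu\le\frac k{2\sqrt\mu}\le C\sqrt L$. If $\mu=0$, then $\sqrt k\le CL^{1/4}\le C\sqrt L$. Also $\beta\eta L=\beta\sqrt L$. So (15) gives, for $M$ large,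
$$\log\frac1{e_{mn}}\le2\pi\sqrt{\beta\mu}+2\beta\log M+C\sqrt L . \tag{25}$$

**Step 2: transfer to $|x|^\alpha$.** We apply (25) and Proposition 5 to the pair $(\lfloor m/2\rfloor,\lfloor n/2\rfloor)$ and use (7). Its minimum and maximum are $\mu'=\lfloor\mu/2\rfloor$ and $M'=\lfloor M/2\rfloor$, with $L'=\sqrt{\mu'}+\log M'\le\Lambda$. Now $2\pi\sqrt{\beta\mu'}=\pi\sqrt{\alpha\cdot2\mu'}$ and, as $\mu-2\mu'\in\{0,1\}$, $|\sqrt{2\mu'}-\sqrt\mu|\le1$. Also $2\beta\log M'=\alpha\log M+O(1)$. The $O(1)$ changes are absorbed in $C\log\Lambda$ and $C\sqrt\Lambda$. This proves (5).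

**Step 3: the first-order form.** Since $\Lambda\to\infty$, $\log\Lambda$ and $\sqrt\Lambda$ are $o(\Lambda)$, and $\Lambda$ is bounded above by a constant times $\pi\sqrt{\alpha\mu}+\alpha\log M$. So (5) implies (4). $\blacksquare$

**Proof of the Corollary.** Divide (4) by $\pi\sqrt{\alpha\mu}$, $\mu\ge1$:
$$\frac{-\log E_{mn}}{\pi\sqrt{\alpha\mu}}=(1+o(1))\Big(1+\frac{\sqrt\alpha}\pi\cdot\frac{\log M}{\sqrt\mu}\Big)\longrightarrow1+\frac{\sqrt\alpha}\pi\lambda .$$
For the equivalence: every sequence has subsequences along which $\log M/\sqrt\mu$ converges in $[0,\infty]$, and the limit above is $1$ exactly when $\lambda=0$; so the quotient tends to $1$ if and only if every such subsequential limit is $0$. If $m/n\to0$, then eventually $\mu=m$, $M=n\to\infty$, and $\pi\sqrt{\alpha m}+\alpha\log n=o(\sqrt n)$; by (4), which allows $m=0$, the limit (3) is $0$. If $m/n\to\infty$ and $n\ge1$, then eventually $\mu=n$ and $M=m\to\infty$, and (3) is the limit just computed with $\lambda=\lim\log m/\sqrt n$, whenever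 this exists. $\blacksquare$
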